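\title{Equivalence of finite-valued visibly pushdown transducers is decidable}

\begin{abstract}
We prove that equivalence of $k$-valued visibly pushdown transducers is decidable. More generally, one can decide whether a given visibly pushdown transducer is $k$-valued, and whether the relation of an arbitrary visibly pushdown transducer is included in, or equal to, the relation of a finite-valued one. These statements remain true when outputs are evaluated in $GL_d(\mathbb Q)$. Finite-valuedness of the right-hand transducer cannot be dropped: inclusion of a deterministic transducer in an arbitrary one is undecidable. The proof encodes output words as matrices, summarizes each well-nested input word by a bounded tuple of matrices, and searches for an inductive invariant made of real algebraic sets. Such an invariant exists by Hilbert's basis theorem and can be checked by Tarski's theorem.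
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A transducer reads an input word and writes an output word along the way. A visibly pushdown transducer also has a stack, and the input symbol alone determines whether the stack grows, shrinks or stays as it is. Two such machines that read the same input therefore have stacks of the same height at every moment, which gives some hope of comparing them.

\subsection*{Visibly pushdown transducers}

Let $\Sigma=\Sigma_c\uplus\Sigma_r\uplus\Sigma_i$ be a finite alphabet divided into \emph{call}, \emph{return} and \emph{internal} symbols, and let $\Delta$ be a finite output alphabet. A \emph{visibly pushdown transducer} (VPT) is a tuple $T=(Q,I,F,\Gamma,\delta)$, where $Q$ is a finite set of states, $I,F\subseteq Q$ are the sets of initial and final states, $\Gamma$ is a finite stack alphabet, and $\delta$ is a finite set of transitions. A \emph{configuration} is a pair $(q,\beta)\in Q\times\Gamma^*$, with the top of the stack $\beta$ on the right. Each transition reads one input symbol and writes a word $v\in\Delta^*$. There are three kinds: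
\begin{itemize}
\item a call transition $(q,c,v,q',\gamma)$ with $c\in\Sigma_c$ and $\gamma\in\Gamma$ leads from $(q,\beta)$ to $(q',\beta\gamma)$;
\item a return transition $(q,r,\gamma,v,q')$ with $r\in\Sigma_r$ and $\gamma\in\Gamma$ leads from $(q,\beta\gamma)$ to $(q',\beta)$;
\item an internal transition $(q,e,v,q')$ with $e\in\Sigma_i$ leads from $(q,\beta)$ to $(q',\beta)$.
\end{itemize}
A \emph{run} on $u\in\Sigma^*$ is a sequence of transitions that reads the symbols of $u$ in order and leads from one configuration to another. Its \emph{output} is the concatenation of the words written. It is \emph{accepting} if it starts in a state of $I$ with empty stack and ends in a state of $F$ with empty stack. The relation $R(T)\subseteq\Sigma^*\times\Delta^*$ consists of the pairs $(u,v)$ such that some accepting run on $u$ has output $v$, and $R(T)(u)=\{v:(u,v)\in R(T)\}$ is the set of \emph{translations} of $u$. Two VPT are \emph{equivalent} if they define the same relation.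

For $k\in\mathbb N$, the transducer $T$ is \emph{$k$-valued} if $|R(T)(u)|\le k$ for every $u$. It is \emph{functional} if it is $1$-valued, and \emph{finite-valued} if it is $k$-valued for some $k$. Valuedness measures the part of the nondeterminism that shows in the output: the number of accepting runs on a word is not restricted, only the number of distinct outputs. A VPT with $\Sigma=\Sigma_i$ never uses its stack and is a finite-state transducer.

It is known that equivalence is decidable for $k$-valued finite-state transducers, and that it is decidable, indeed \textsc{Exptime}-complete, for functional VPT. It is also known that equivalence is undecidable for arbitrary finite-state transducers, and hence for arbitrary VPT. The following question comes from \cite{VPT}.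
\begin{quote}
\emph{Is there an algorithm that, given $k\in\mathbb N$ and two $k$-valued VPT $T_1,T_2$ over the same alphabets $\Sigma,\Delta$, decides whether $R(T_1)=R(T_2)$?}
\end{quote}

The class in question contains the two decidable classes above, and it excludes unbounded valuedness, so a positive answer is the natural guess. The step from $k=1$ to $k=2$ is not formal, however. Two functional transducers are equivalent exactly when they accept the same inputs and their disjoint union is functional. For $k=2$ the analogous criterion fails: if $R(T_1)=\{(e,a)\}$ and $R(T_2)=\{(e,b)\}$ with $a\ne b$, then the inputs agree and the union is $2$-valued. The criterion could be repaired if the inputs could be sorted by their exact number of translations, but no finite control does this. Take two internal symbols $e,e'$ and a transducer with two branches, one writing $a$ for each $e$ and the other writing $a$ for each $e'$. It is $2$-valued, and a word has exactly one translation if and only if it contains as many $e$ as $e'$, which is not a regular condition. A proof must therefore cope with coincidences between outputs that the states do not record.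

\subsection*{Results}

The answer to the question is yes.

\begin{theorem}\label{thm:main}
There is an algorithm which, given $k\in\mathbb N$ and two $k$-valued VPT $T_1,T_2$, decides whether $R(T_1)\subseteq R(T_2)$. Applying it in both directions decides whether $R(T_1)=R(T_2)$.
\end{theorem}

The method gives more. For a monoid morphism $\mu:\Delta^*\to GL_d(\mathbb Q)$, put
\[
R_\mu(T)=\{(u,\mu(v)):(u,v)\in R(T)\},\qquad R_\mu(T)(u)=\{\mu(v):v\in R(T)(u)\}.
\]

\begin{theorem}\label{thm:strong}
The following problems are decidable.
\begin{enumerate}
\item[(1)] Given $k$ and an arbitrary VPT $T$: is $T$ $k$-valued?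
\item[(2)] Given an arbitrary VPT $T_1$ and a finite-valued VPT $T_2$, where the bound $k$ need not be given: does $R(T_1)\subseteq R(T_2)$ hold? Does $R(T_1)=R(T_2)$ hold?
\end{enumerate}
Both statements remain true when outputs are evaluated in a matrix group: given a morphism $\mu:\Delta^*\to GL_d(\mathbb Q)$ by the images of the letters, one may replace $R(T)$ by $R_\mu(T)$ and measure valuedness with respect to $R_\mu$. This covers, for example, outputs in free groups and tuples of words.
\end{theorem}

In part (2) nothing is assumed about the left-hand transducer. The assumption on the right-hand one is necessary. Call a VPT with only internal symbols \emph{deterministic} if it has one initial state and at most one transition for each state and input symbol; such a transducer is functional.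

\begin{theorem}\label{thm:limit}
It is undecidable, given a functional VPT $T_1$ and an arbitrary VPT $T_2$, whether $R(T_1)\subseteq R(T_2)$. This holds even if both use only internal symbols and $T_1$ is deterministic.
\end{theorem}

\subsection*{Method}

A property is \emph{semi-decidable} if some procedure halts exactly on the instances that have it. If a property and its negation are both semi-decidable, then running the two procedures in parallel decides it. Non-inclusion is semi-decidable, since one can try all inputs. The work lies in finding finite, checkable evidence for inclusion. Section~\ref{sec:example} shows the form of this evidence on a small example. Section~\ref{sec:zariski} recalls the facts on algebraic sets that are needed. Sections~\ref{sec:summaries} and~\ref{sec:listings} turn the behavior of the transducers on a well-nested word into a point of a real vector space that is computed by polynomial maps. Section~\ref{sec:certificates} defines certificates and proves that they are sound, complete and checkable. Theorems~\ref{thm:main} and~\ref{thm:strong} follow in Section~\ref{sec:decide}, and Theorem~\ref{thm:limit} is proved in Section~\ref{sec:limit}.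

\section{Outputs as matrices, and a first invariant}\label{sec:example}

We want equality of output words to be a polynomial equation and concatenation to be a polynomial map. Both hold once words are replaced by matrices.

\begin{lemma}\label{lem:encoding}
Let $\Delta=\{a_1,\dots,a_m\}$ and $B=m+1$. The morphism $\mu:\Delta^*\to GL_2(\mathbb Q)$ with $\mu(a_i)=\begin{pmatrix}B&i\\0&1\end{pmatrix}$ is injective.
\end{lemma}

\begin{proof}
If $m=0$ there is nothing to prove. Otherwise $B\ge2$. From
\[
\begin{pmatrix}B^n&M\\0&1\end{pmatrix}\begin{pmatrix}B&i\\0&1\end{pmatrix}=\begin{pmatrix}B^{n+1}&M+iB^n\\0&1\end{pmatrix}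
\]
and induction on $n$, the matrix $\mu(a_{i_1}\cdots a_{i_n})$ has upper left entry $B^n$ and upper right entry $\sum_{l=1}^n i_lB^{l-1}$. The first determines $n$. The second determines the digits $i_l\in\{1,\dots,B-1\}$, by uniqueness of base-$B$ expansions.
\end{proof}

For this $\mu$ we have $R(T_1)\subseteq R(T_2)$ if and only if $R_\mu(T_1)\subseteq R_\mu(T_2)$, and $|R(T)(u)|=|R_\mu(T)(u)|$ for all $u$. It is therefore enough to prove the decidability results for $R_\mu$.

\begin{example}\label{ex:first}
Let $\Sigma_c=\{c\}$, $\Sigma_r=\{r\}$, $\Sigma_i=\{e\}$ and $\Delta=\{a,b\}$. The transducer $T_1$ has initial state $p$, final state $q$ and transitions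
\[
(p,c,ab,p,\gamma),\qquad (p,e,a,q),\qquad (q,r,\gamma,\varepsilon,q).
\]
The transducer $T_2$ has initial state $p'$, final state $q'$ and transitions
\[
(p',c,\varepsilon,p',\gamma'),\qquad (p',e,a,q'),\qquad (q',r,\gamma',ba,q').
\]
Both accept exactly the words $w_n=c^ner^n$. The first translates $w_n$ into $(ab)^na$ and the second into $a(ba)^n$. These words are equal, and we look for a finite proof of this that a machine could find and verify.

Lemma~\ref{lem:encoding} with $a_1=a$, $a_2=b$, $B=3$ gives
\[
\mu(a)=\begin{pmatrix}3&1\\0&1\end{pmatrix},\qquad\mu(ab)=\begin{pmatrix}9&7\\0&1\end{pmatrix},\qquad\mu(ba)=\begin{pmatrix}9&5\\0&1\end{pmatrix}.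
\]
Let $x_n,y_n$ be the matrices of the two translations of $w_n$. Since $w_{n+1}=cw_nr$, we have $x_0=y_0=\mu(a)$ and $(x_{n+1},y_{n+1})=f(x_n,y_n)$ for the polynomial map
\[
f(x,y)=(\mu(ab)\,x,\;y\,\mu(ba)).
\]
The aim is to show that every $(x_n,y_n)$ lies in $G=\{(x,y):x=y\}$. Induction on $G$ itself fails, because $f(\mathrm{Id},\mathrm{Id})=(\mu(ab),\mu(ba))\notin G$. The induction hypothesis has to be strengthened. For $x=\begin{pmatrix}\alpha&\beta\\0&1\end{pmatrix}$ we have
\[
\mu(ab)\,x=\begin{pmatrix}9\alpha&9\beta+7\\0&1\end{pmatrix},\qquad x\,\mu(ba)=\begin{pmatrix}9\alpha&5\alpha+\beta\\0&1\end{pmatrix},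
\]
so $f(x,x)\in G$ exactly when $8\beta=5\alpha-7$. Let $\ell$ be the line of all pairs $(x,x)$ with $x$ of this shape, $\alpha,\beta\in\mathbb R$ and $8\beta=5\alpha-7$. Then:
\begin{itemize}
\item $(x_0,y_0)\in\ell$, since $8\cdot1=5\cdot3-7$;
\item $f(\ell)\subseteq\ell$, since for $(x,x)\in\ell$ the two components of $f(x,x)$ are equal and $8(9\beta+7)=9(5\alpha-7)+56=5\cdot9\alpha-7$;
\item $\ell\subseteq G$.
\end{itemize}
These three statements prove that $T_1$ and $T_2$ have equal outputs, and each of them is a first-order statement about real numbers.

The line $\ell$ has an intrinsic description. The set $S=\{(x_n,y_n):n\ge0\}$ consists of the points of $\ell$ with $\alpha=3\cdot9^n$. A polynomial that vanishes on $S$ restricts on $\ell$ to a polynomial in $\alpha$ with infinitely many roots, so it vanishes on $\ell$. Thus $\ell$ is the smallest algebraic set that contains $S$. Most of its points come from no word, and the point with $\alpha=0$ is not even invertible. This does no harm.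
\end{example}

The example contains the general principle. The set $S$ of all reachable points is always an inductive invariant, but it has no evident finite description. Its Zariski closure has one, it is still invariant because $f$ is polynomial, and it stays inside $G$ because $G$ is algebraic. Two things are missing from the example. First, well-nested words are also built by concatenation, a binary operation. Second, for $k\ge2$ a word is described by sets of matrices, and the passage from the sets of the subwords to the sets of the word is not given by one polynomial map.

\section{Zariski-closed subsets of $\mathbb R^n$}\label{sec:zariski}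

For a family $\mathcal F$ of polynomials in $\mathbb R[X_1,\dots,X_n]$, let $Z(\mathcal F)\subseteq\mathbb R^n$ be the set of common zeros. Sets of this form are called \emph{closed}. We have $Z(\emptyset)=\mathbb R^n$, $Z(\{1\})=\emptyset$, $\bigcap_\lambda Z(\mathcal F_\lambda)=Z(\bigcup_\lambda\mathcal F_\lambda)$ and
\[
Z(\mathcal F)\cup Z(\mathcal F')=Z(\{ff':f\in\mathcal F,\ f'\in\mathcal F'\}).
\]
Hence the closed sets define a topology, the \emph{Zariski topology}, and finite unions and intersections of sets given by finite lists of integer polynomials are again given by such lists, which can be computed. The closure $\overline S$ of $S\subseteq\mathbb R^n$ is the zero set of all polynomials that vanish on $S$, and $\overline{S\cup S'}=\overline S\cup\overline{S'}$ as in any topology. A polynomial map $\phi:\mathbb R^m\to\mathbb R^n$ is continuous, since $\phi^{-1}(Z(\mathcal F))=Z(\{f\circ\phi:f\in\mathcal F\})$. The space $\mathbb R^0$ is a single point.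

We use two classical theorems. \emph{Hilbert's basis theorem} states that every ideal of $\mathbb Q[X_1,\dots,X_n]$ is finitely generated. \emph{Tarski's theorem} states that the first-order theory of the ordered field $\mathbb R$ is decidable: an algorithm decides the truth of any sentence built from polynomial equations and inequalities with integer coefficients, Boolean connectives and quantifiers over $\mathbb R$.

The first lemma handles binary operations. It needs a proof because the Zariski topology on $\mathbb R^{m+n}$ is not the product topology.

\begin{lemma}\label{lem:product}
For $S\subseteq\mathbb R^m$ and $S'\subseteq\mathbb R^n$ we have $\overline{S\times S'}=\overline S\times\overline{S'}$.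
\end{lemma}

\begin{proof}
The set $\overline S\times\overline{S'}$ is the intersection of the preimages of $\overline S$ and $\overline{S'}$ under the two projections, so it is closed. It contains $S\times S'$, which gives $\subseteq$. Conversely, let $f$ be a polynomial that vanishes on $S\times S'$. For $s\in S$ the polynomial $f(s,\cdot)$ vanishes on $S'$, hence on $\overline{S'}$. So for $t\in\overline{S'}$ the polynomial $f(\cdot,t)$ vanishes on $S$, hence on $\overline S$. Thus $f$ vanishes on $\overline S\times\overline{S'}$.
\end{proof}

An algorithm can enumerate only countably many descriptions, so real coefficients have to be eliminated.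

\begin{lemma}\label{lem:rational}
If $S\subseteq\mathbb Q^n$, then $\overline S$ is the zero set of finitely many polynomials with integer coefficients.
\end{lemma}

\begin{proof}
Let $\mathcal I\subseteq\mathbb Q[X_1,\dots,X_n]$ be the ideal of rational polynomials that vanish on $S$. Then $\overline S\subseteq Z(\mathcal I)$. For the converse, let $f$ be a real polynomial that vanishes on $S$. Choose a basis $b_1,\dots,b_h$ of the $\mathbb Q$-span of the coefficients of $f$, and write $f=\sum_lb_lf_l$ with rational polynomials $f_l$. For $s\in S$ the numbers $f_l(s)$ are rational and $\sum_lb_lf_l(s)=0$, so $f_l(s)=0$ for all $l$. Hence every $f_l$ lies in $\mathcal I$, and $f$ vanishes on $Z(\mathcal I)$. This shows $\overline S=Z(\mathcal I)$. By Hilbert's basis theorem $\mathcal I$ has finitely many generators, and their zero set is $Z(\mathcal I)$. Multiplying each generator by a common denominator of its coefficients does not change its zeros.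
\end{proof}

\section{Summaries of well-nested words}\label{sec:summaries}

From now on $\mu:\Delta^*\to GL_d(\mathbb Q)$ is an arbitrary morphism, and ``$k$-valued'' means $|R_\mu(T)(u)|\le k$ for all $u$. We fix $k\ge1$ and write $[k]=\{1,\dots,k\}$. We also fix two VPT $T_j=(Q_j,I_j,F_j,\Gamma_j,\delta_j)$, $j=1,2$, with disjoint state sets and disjoint stack alphabets, and put $Q=Q_1\uplus Q_2$ and $\delta=\delta_1\uplus\delta_2$. No assumption on valuedness is made unless it is stated.

\subsection*{Well-nested words}

Let $W\subseteq\Sigma^*$ be the least set that contains $\varepsilon$ and the letters of $\Sigma_i$ and is closed under concatenation and under $w\mapsto cwr$ for $c\in\Sigma_c$, $r\in\Sigma_r$. Its elements are the \emph{well-nested} words.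

\begin{lemma}\label{lem:nested}
\begin{enumerate}
\item[(a)] A run from a configuration with empty stack to a configuration with empty stack exists only on words of $W$. In particular $R_\mu(T_j)(u)=\emptyset$ for $u\notin W$.
\item[(b)] Let $w\in W$ and $\beta\in\Gamma_j^*$. Every run on $w$ that starts with stack $\beta$ ends with stack $\beta$, and a sequence of transitions is a run on $w$ from $(p,\beta)$ to $(q,\beta)$ if and only if it is a run on $w$ from $(p,\varepsilon)$ to $(q,\varepsilon)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $h(u)$ be the number of calls minus the number of returns in $u$, and call $u$ \emph{balanced} if $h(u)=0$ and $h(u')\ge0$ for every prefix $u'$ of $u$. A run that starts with stack $\beta$ has stack height $|\beta|+h(u')$ after reading $u'$.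

Words of $W$ are balanced, since $\varepsilon$ and internal letters are, and both closure operations preserve the property. Conversely, balanced words lie in $W$, by induction on the length. A nonempty balanced word $u$ does not begin with a return. If $u=eu'$ with $e\in\Sigma_i$, then $u'$ is balanced. If $u$ begins with a call $c$, its shortest nonempty prefix of height $0$ has the form $cwr$ with $r$ a return, all shorter nonempty prefixes have height at least $1$, and so $u=cwru'$ with $w$ and $u'$ balanced. In both cases $u\in W$.

For (a), stack heights are nonnegative, so the word read by such a run is balanced. For (b), the height never drops below $|\beta|$ and is $|\beta|$ at the end. Hence no transition pops a symbol of $\beta$, and $\beta$ can be removed from, or placed under, all configurations of the run.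
\end{proof}

By part (b), what the transducers do on a well-nested word does not depend on the stack below it. For $w\in W$ and $p,q\in Q$, let $L_w(p,q)\subseteq GL_d(\mathbb Q)$ be the finite set of all $\mu(v)$ such that $v$ is the output of a run on $w$ from $(p,\varepsilon)$ to $(q,\varepsilon)$. It is empty unless $p$ and $q$ belong to the same $Q_j$. A \emph{matching pair for $(c,r)$ and $(p,q)$} is a pair of transitions $\tau=(p,c,v,p',\gamma)$ and $\tau'=(q',r,\gamma,v',q)$ in $\delta$ with the same stack symbol; $(p',q')$ is its \emph{inner pair}. For sets of matrices, $AA'$ denotes the set of all products.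

\begin{lemma}\label{lem:recursion}
For $p,q\in Q$, $e\in\Sigma_i$, $c\in\Sigma_c$, $r\in\Sigma_r$ and $w,w_1,w_2\in W$:
\begin{enumerate}
\item[(L1)] $L_\varepsilon(p,p)=\{\mathrm{Id}\}$, and $L_\varepsilon(p,q)=\emptyset$ for $p\ne q$;
\item[(L2)] $L_e(p,q)=\{\mu(v):(p,e,v,q)\in\delta\}$;
\item[(L3)] $L_{cwr}(p,q)=\bigcup\mu(v)\,L_w(p',q')\,\mu(v')$, the union being over all matching pairs for $(c,r)$ and $(p,q)$, with outputs $v,v'$ and inner pair $(p',q')$;
\item[(L4)] $L_{w_1w_2}(p,q)=\bigcup_{s\in Q}L_{w_1}(p,s)\,L_{w_2}(s,q)$;
\item[(L5)] $R_\mu(T_j)(w)=\bigcup_{(p,q)\in I_j\times F_j}L_w(p,q)$.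
\end{enumerate}
\end{lemma}

\begin{proof}
Identities (L1), (L2) and (L5) restate the definitions. A run on $cwr$ from $(p,\varepsilon)$ to $(q,\varepsilon)$ consists of a call transition to some $(p',\gamma)$, a run on $w$, which ends in some $(q',\gamma)$ by Lemma~\ref{lem:nested}(b), and a return transition that pops $\gamma$. The middle parts are exactly the runs on $w$ from $(p',\varepsilon)$ to $(q',\varepsilon)$, again by Lemma~\ref{lem:nested}(b). This gives (L3). A run on $w_1w_2$ from $(p,\varepsilon)$ has empty stack after $w_1$, in some state $s$, which gives (L4).
\end{proof}

This lemma is where the visibly pushdown restriction is used: all runs of both transducers on a word decompose along the same decomposition of the word.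

\subsection*{Useful pairs}

We would like the sets $L_w(p,q)$ to have at most $k$ elements when $T_j$ is $k$-valued. This fails for pairs that occur in no accepting run, and usefulness depends on the stack. Consider a transducer with initial state $p$, final state $q$ and transitions $(p,c,\varepsilon,s,\gamma)$, $(s,e,\varepsilon,s)$, $(s,e,a,s)$, $(s,r,\gamma',\varepsilon,q)$ with $\gamma\ne\gamma'$. It has no accepting run, although $s$ is entered from $p$ and left toward $q$, and for injective $\mu$ the set $L_{e^n}(s,s)$ has $n+1$ elements. We therefore single out the pairs that can be completed to an accepting run.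

Let $N=\{(p,q):L_w(p,q)\ne\emptyset\text{ for some }w\in W\}$. This set is computable by saturation. Start with the pairs $(p,p)$ and the pairs $(p,q)$ joined by an internal transition; add $(p,q)$ whenever $(p,s)$ and $(s,q)$ are present, or the inner pair of some matching pair for $(p,q)$ is present. By (L1)--(L4) every pair added lies in $N$, and by induction on the construction of $w$ every pair with $L_w(p,q)\neq\emptyset$ is added.

The set $U\subseteq Q\times Q$ of \emph{useful pairs} is the least set such that
\begin{enumerate}
\item[(U1)] $I_j\times F_j\subseteq U$ for $j=1,2$;
\item[(U2)] if $(p,q)\in U$ and $(p,s),(s,q)\in N$, then $(p,s),(s,q)\in U$;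
\item[(U3)] if $(p,q)\in U$, then the inner pair of every matching pair for $(p,q)$ and any $(c,r)$ lies in $U$.
\end{enumerate}
It is computed by applying the rules until nothing changes. Each rule keeps both states in the same $Q_j$; for (U3) this uses the disjointness of the stack alphabets.

\begin{lemma}\label{lem:useful}
For each $(p,q)\in U$ with $p\in Q_j$ there are words $u,u'\in\Sigma^*$ and matrices $g,g'\in GL_d(\mathbb Q)$ such that for all $w\in W$
\[
uwu'\in W\qquad\text{and}\qquad g\,L_w(p,q)\,g'\subseteq R_\mu(T_j)(uwu').
\]
Consequently, if $T_j$ is $k$-valued, then $|L_w(p,q)|\le k$ for all $w\in W$.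
\end{lemma}

\begin{proof}
Call $(u,u',g,g')$ a \emph{context} for $(p,q)$. We argue by induction on the generation of $U$. For (U1), the tuple $(\varepsilon,\varepsilon,\mathrm{Id},\mathrm{Id})$ is a context by (L5). In the other two cases let $(u,u',g,g')$ be a context for $(p,q)$.

For (U2), choose $w_1,w_2\in W$ and $z_1\in L_{w_1}(p,s)$, $z_2\in L_{w_2}(s,q)$. For $w\in W$ we have $ww_2\in W$, and (L4) gives
\[
g\,L_w(p,s)\,z_2g'\subseteq g\,L_{ww_2}(p,q)\,g'\subseteq R_\mu(T_j)(uww_2u').
\]
So $(u,w_2u',g,z_2g')$ is a context for $(p,s)$. Likewise $w_1w\in W$ and
\[
gz_1\,L_w(s,q)\,g'\subseteq g\,L_{w_1w}(p,q)\,g'\subseteq R_\mu(T_j)(uw_1wu'),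
\]
so $(uw_1,u',gz_1,g')$ is a context for $(s,q)$.

For (U3), take a matching pair for $(c,r)$ and $(p,q)$ with outputs $v,v'$ and inner pair $(p',q')$. For $w\in W$ we have $cwr\in W$, and (L3) gives
\[
g\mu(v)\,L_w(p',q')\,\mu(v')g'\subseteq g\,L_{cwr}(p,q)\,g'\subseteq R_\mu(T_j)(ucwru').
\]
So $(uc,ru',g\mu(v),\mu(v')g')$ is a context for $(p',q')$.

The consequence holds because $z\mapsto gzg'$ is injective.
\end{proof}

\begin{remark}
The last line of the proof is the only place where invertibility of the matrices is used, and the bound fails without it. Let $d=1$, $\mu(a)=0$, $\mu(b)=2$, and take the transducer with initial state $p$, final state $s$ and internal transitions $(p,e',a,s)$, $(s,e,\varepsilon,s)$, $(s,e,b,s)$. Every translation has value $0$, the pair $(s,s)$ is useful by (U1) and (U2), and $L_{e^n}(s,s)=\{1,2,\dots,2^n\}\cap\{2^i:i\ge0\}$ has $n+1$ elements.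
\end{remark}

\section{Listings and selections}\label{sec:listings}

The summary of $w$ is the family of finite sets $L_w(p,q)$, $(p,q)\in U$. To apply Section~\ref{sec:zariski} we need a point of a vector space instead. We record which sets are nonempty as discrete data, and write each nonempty set into $k$ slots. Repetitions are allowed. This choice matters: to say that the slots hold distinct matrices would require inequations, which do not pass to Zariski closures, whereas with repetitions every condition below is a positive combination of equations.

\begin{definition}
A \emph{type} is a subset $P\subseteq U$. Let $E_P=(\mathbb R^{d\times d})^{P\times[k]}$, with coordinates $x_{p,q,i}\in\mathbb R^{d\times d}$ called \emph{slots}. The type of $w\in W$ is $P_w=\{(p,q)\in U:L_w(p,q)\ne\emptyset\}$. A point $x\in E_{P_w}$ \emph{lists} $w$, or is a \emph{listing} of $w$, if $\{x_{p,q,i}:i\in[k]\}=L_w(p,q)$ for all $(p,q)\in P_w$.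
\end{definition}

A listing has rational coordinates. A word $w$ has a listing if and only if $|L_w(p,q)|\le k$ for all $(p,q)\in U$, and it may have several.

The set $W$ is generated by finitely many \emph{operations} $\theta$: the constants $\varepsilon$ and $e\in\Sigma_i$, of arity $0$; the maps $w\mapsto cwr$, of arity $1$, denoted by $(c,r)$; and concatenation, of arity $2$. Let $\theta$ have arity $n$, let $\bar P=(P_1,\dots,P_n)$ be a tuple of types, and put $E_{\bar P}=\prod_{l\le n}E_{P_l}$, which is the point $\mathbb R^0$ if $n=0$. We translate (L1)--(L4) into polynomial maps. For $(p,q)\in U$ we define a finite index set $J_{p,q}$ and, for $j\in J_{p,q}$, a polynomial map $\mathrm{cand}_j:E_{\bar P}\to\mathbb R^{d\times d}$ with rational coefficients, called a \emph{candidate}. Both depend on $\theta$ and $\bar P$.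
\begin{itemize}
\item $\theta=\varepsilon$: $J_{p,q}=\{*\}$ if $p=q$ and $J_{p,q}=\emptyset$ otherwise; $\mathrm{cand}_*=\mathrm{Id}$.
\item $\theta=e$: $J_{p,q}$ is the set of transitions $(p,e,v,q)\in\delta$; the candidate is $\mu(v)$.
\item $\theta=(c,r)$: $J_{p,q}$ is the set of triples $(\tau,\tau',i)$, where $(\tau,\tau')$ is a matching pair for $(c,r)$ and $(p,q)$ whose inner pair $(p',q')$ lies in $P_1$, and $i\in[k]$. If $v,v'$ are the outputs of $\tau,\tau'$, the candidate is $\mu(v)\,x_{p',q',i}\,\mu(v')$ for $x\in E_{P_1}$.
\item $\theta$ is concatenation: $J_{p,q}=\{(s,i,i'):(p,s)\in P_1,\ (s,q)\in P_2,\ i,i'\in[k]\}$; the candidate is $x_{p,s,i}\,y_{s,q,i'}$ for $(x,y)\in E_{P_1}\times E_{P_2}$.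
\end{itemize}
Put $\theta(\bar P)=\{(p,q)\in U:J_{p,q}\ne\emptyset\}$.

\begin{lemma}\label{lem:candidates}
Let $w=\theta(w_1,\dots,w_n)$, let $P_l=P_{w_l}$, and let $\bar x\in E_{\bar P}$ be a tuple whose $l$-th component lists $w_l$ for each $l\le n$. Then
\[
\{\mathrm{cand}_j(\bar x):j\in J_{p,q}\}=L_w(p,q)\qquad\text{for all }(p,q)\in U.
\]
In particular $P_w=\theta(\bar P)$.
\end{lemma}

\begin{proof}
For the constants this is (L1) and (L2). In the other cases the point is that a listing carries information only about useful pairs, so we must see that no other pair contributes. Let $(p,q)\in U$.

Let $\theta=(c,r)$ and let $x$ list $w_1$. Every inner pair $(p',q')$ in (L3) lies in $U$ by (U3). If it is not in $P_1$, then $L_{w_1}(p',q')=\emptyset$ and the term is empty. If it is in $P_1$, then $L_{w_1}(p',q')=\{x_{p',q',i}:i\in[k]\}$ and the term consists of the values of the corresponding $k$ candidates.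

Let $\theta$ be concatenation and let $x,y$ list $w_1,w_2$. If the term for $s$ in (L4) is nonempty, then $(p,s),(s,q)\in N$, so both pairs lie in $U$ by (U2), and hence $(p,s)\in P_1$ and $(s,q)\in P_2$. For such $s$ the term is $\{x_{p,s,i}\,y_{s,q,i'}:i,i'\in[k]\}$.

The last claim holds since $L_w(p,q)\ne\emptyset$ if and only if $J_{p,q}\neq\emptyset$.
\end{proof}

There are usually more than $k$ candidates for $k$ slots. If $|L_w(p,q)|\le k$, many candidates have equal values, and a listing of $w$ is obtained by choosing $k$ of them that represent all values. The next example shows that the choice cannot be made from the types alone.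

\begin{example}\label{ex:selection}
Let $k=2$ and let $\mu$ be injective. Take internal symbols $e_1,e_2,e_3,e$, output letters $a,b$, states $p,s_1,s_2,s_3,q$ with $p$ initial and $q$ final, and transitions $(s_m,e,\varepsilon,q)$ and $(p,e_l,v_{lm},s_m)$ for $l,m\in\{1,2,3\}$, where $v_{ll}=b$ and $v_{lm}=a$ for $l\ne m$. Each word $e_le$ has the translations $a$ and $b$, and only the run through $s_l$ writes $b$. The three letters $e_l$ have the same type $P_1=\{(p,s_m):m\le3\}$, and $e$ has type $P_2=\{(s_m,q):m\le3\}$. Any two fixed indices in $J_{p,q}$ for concatenation and $(P_1,P_2)$ avoid some state $s_l$, and on listings of $e_l$ and $e$ both candidates then have the value $\mu(a)$.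
\end{example}

So we allow all choices, and attach to each the set of points at which it is correct.

\begin{definition}
A \emph{selection} $\sigma$ for $(\theta,\bar P)$ assigns to each $(p,q)\in\theta(\bar P)$ a map $\sigma_{p,q}:[k]\to J_{p,q}$. Put
\begin{gather*}
C_\sigma=\{\bar x\in E_{\bar P}:\ \forall(p,q)\in\theta(\bar P)\ \ \forall j\in J_{p,q}\ \ \exists i\in[k]:\ \mathrm{cand}_j(\bar x)=\mathrm{cand}_{\sigma_{p,q}(i)}(\bar x)\},\\
f_\sigma:E_{\bar P}\to E_{\theta(\bar P)},\qquad f_\sigma(\bar x)_{p,q,i}=\mathrm{cand}_{\sigma_{p,q}(i)}(\bar x).
\end{gather*}
\end{definition}

There are finitely many selections for $(\theta,\bar P)$; if $\theta(\bar P)=\emptyset$ there is exactly one, and $C_\sigma=E_{\bar P}$. The set $C_\sigma$ is a finite intersection of finite unions of sets defined by polynomial equations, so it is closed. The map $f_\sigma$ is polynomial. Both have rational coefficients and can be computed from $T_1,T_2,\mu,k$.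

\begin{lemma}\label{lem:selection}
Let $w,w_l,P_l,\bar x$ be as in Lemma~\ref{lem:candidates}.
\begin{enumerate}
\item[(a)] If $\bar x\in C_\sigma$, then $f_\sigma(\bar x)$ lists $w$.
\item[(b)] If $|L_w(p,q)|\le k$ for all $(p,q)\in U$, then $\bar x\in C_\sigma$ for some selection $\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:candidates}, $f_\sigma(\bar x)\in E_{P_w}$. For $(p,q)\in P_w$, the condition $\bar x\in C_\sigma$ says that the selected candidates take the same set of values at $\bar x$ as all candidates, and this set is $L_w(p,q)$.

(b) For $(p,q)\in\theta(\bar P)$ the candidates take between $1$ and $k$ distinct values at $\bar x$, by Lemma~\ref{lem:candidates}. Choose one index in $J_{p,q}$ for each value, and let $\sigma_{p,q}$ be a map from $[k]$ onto the set of chosen indices.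
\end{proof}

Part (a) assumes no bound on $L_w(p,q)$; membership in $C_\sigma$ proves the bound. This is why certificates will also certify valuedness.

\section{Certificates}\label{sec:certificates}

We first fix the kind of property to be certified.

\begin{definition}
A \emph{goal} is a family $G=(G_P)_{P\subseteq U}$ of closed sets $G_P\subseteq E_P$, each given by a finite list of integer polynomials, such that membership of $x$ in $G_P$ depends only on the sets $\{x_{p,q,i}:i\in[k]\}$, $(p,q)\in P$.
\end{definition}

For a goal $G$ and a word $w$, either all listings of $w$ lie in $G_{P_w}$ or none does.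

Following Example~\ref{ex:first}, we look for closed sets $V_P\subseteq G_P$ that are preserved by the operations. A first attempt asks that $\prod_lV_{P_l}$ be covered by the sets $C_\sigma$ and that $f_\sigma$ map $C_\sigma\cap\prod_lV_{P_l}$ into $V_{\theta(\bar P)}$. The closure argument does not yield the second property. If $S$ is the set of tuples of true listings, continuity controls $f_\sigma$ on $\overline{S\cap C_\sigma}$ only, and this set can be smaller than $\overline S\cap C_\sigma$. For instance, $S=\{1,2,3,\dots\}\subseteq\mathbb R$ and $C=\{0\}$ give $\overline{S\cap C}=\emptyset$ and $\overline S\cap C=\{0\}$. The remedy is to make the cover part of the certificate.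

\begin{definition}
Let $G$ be a goal. A \emph{$G$-certificate} consists of a closed set $V_P\subseteq E_P$ for each type $P$, and a closed set $D_{\theta,\bar P,\sigma}\subseteq E_{\bar P}$ for each operation $\theta$, tuple of types $\bar P$ of length equal to the arity $n$ of $\theta$, and selection $\sigma$ for $(\theta,\bar P)$. All these sets are given by finite lists of integer polynomials, and for all $\theta,\bar P,\sigma$ and $P$:
\begin{enumerate}
\item[(C1)] $\prod_{l\le n}V_{P_l}\subseteq\bigcup_\sigma D_{\theta,\bar P,\sigma}$;
\item[(C2)] $D_{\theta,\bar P,\sigma}\subseteq C_\sigma$;
\item[(C3)] $f_\sigma(D_{\theta,\bar P,\sigma})\subseteq V_{\theta(\bar P)}$;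
\item[(C4)] $V_P\subseteq G_P$.
\end{enumerate}
For $n=0$ the product in (C1) is the point $\mathbb R^0$.
\end{definition}

\begin{proposition}\label{prop:certificate}
Let $G$ be a goal. A $G$-certificate exists if and only if
\begin{enumerate}
\item[(i)] $|L_w(p,q)|\le k$ for all $w\in W$ and $(p,q)\in U$, and
\item[(ii)] for every $w\in W$, every listing of $w$ lies in $G_{P_w}$.
\end{enumerate}
It is decidable whether given lists of polynomials form a $G$-certificate. Hence the conjunction of (i) and (ii) is semi-decidable.
\end{proposition}

\begin{proof}
\emph{Checking.} There are finitely many types, operations and selections. Each instance of (C1)--(C4) says that every real point satisfying some polynomial equations satisfies a positive Boolean combination of other polynomial equations; in (C3) the latter arise by substituting $f_\sigma$ into the polynomials for $V_{\theta(\bar P)}$. After clearing denominators these are first-order sentences with integer coefficients, and Tarski's theorem decides them. Finite families of finite lists of integer polynomials can be enumerated, so the existence of a certificate is semi-decidable.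

\emph{Soundness.} Let a certificate be given. We show by induction on the construction of $w\in W$ that some listing of $w$ lies in $V_{P_w}$. Let $w=\theta(w_1,\dots,w_n)$ and $P_l=P_{w_l}$. By induction there is $\bar x\in\prod_lV_{P_l}$ whose $l$-th component lists $w_l$; for $n=0$ it is the point $\mathbb R^0$. By (C1), $\bar x\in D_{\theta,\bar P,\sigma}$ for some $\sigma$, and $\bar x\in C_\sigma$ by (C2). By Lemma~\ref{lem:selection}(a), $f_\sigma(\bar x)$ lists $w$, and by (C3) it lies in $V_{\theta(\bar P)}=V_{P_w}$. Thus every $w$ has a listing, which is (i). This listing lies in $G_{P_w}$ by (C4), so all listings of $w$ do, which is (ii).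

\emph{Completeness.} Assume (i) and (ii). Let $S_P\subseteq E_P$ be the set of all listings of all words $w\in W$ with $P_w=P$, and let $S_{\bar P}=\prod_lS_{P_l}$. Put
\[
V_P=\overline{S_P},\qquad D_{\theta,\bar P,\sigma}=\overline{S_{\bar P}\cap C_\sigma}.
\]
These are closures of sets of rational points, so by Lemma~\ref{lem:rational} they are given by finite lists of integer polynomials. Each $\bar x\in S_{\bar P}$ is a tuple of listings of words $w_1,\dots,w_n$ of types $P_1,\dots,P_n$, so Lemma~\ref{lem:selection} applies to it with $w=\theta(w_1,\dots,w_n)$.

(C1) By (i) and Lemma~\ref{lem:selection}(b), $S_{\bar P}=\bigcup_\sigma(S_{\bar P}\cap C_\sigma)$. The union is finite, so closure commutes with it, and Lemma~\ref{lem:product} gives $\prod_lV_{P_l}=\overline{S_{\bar P}}=\bigcup_\sigma D_{\theta,\bar P,\sigma}$.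

(C2) The set $C_\sigma$ is closed and contains $S_{\bar P}\cap C_\sigma$.

(C3) By Lemma~\ref{lem:selection}(a), $f_\sigma(S_{\bar P}\cap C_\sigma)\subseteq S_{\theta(\bar P)}$. Here it matters that $S_{\theta(\bar P)}$ contains all listings, since $\sigma$ decides which one is produced. The set $f_\sigma^{-1}(V_{\theta(\bar P)})$ is closed and contains $S_{\bar P}\cap C_\sigma$, so it contains $D_{\theta,\bar P,\sigma}$.

(C4) By (ii), $S_P\subseteq G_P$, and $G_P$ is closed.
\end{proof}

\section{Deciding inclusion and valuedness}\label{sec:decide}

All statements are proved for $R_\mu$ with an arbitrary given $\mu:\Delta^*\to GL_d(\mathbb Q)$; the morphism of Lemma~\ref{lem:encoding} gives the statements for words. Every transition reads one input symbol, so a word $u$ has finitely many runs, and the finite set $R_\mu(T)(u)$ of rational matrices can be computed. Since $I_j\times F_j\subseteq U$, identity (L5) shows that for a listing $x$ of $w$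
\begin{equation}\label{eq:slots}
R_\mu(T_j)(w)=\{x_{p,q,i}:(p,q)\in P_w\cap(I_j\times F_j),\ i\in[k]\}.
\end{equation}

\subsection*{Inclusion}

For a type $P$ let $G^\subseteq_P$ be the set of $x\in E_P$ such that
\[
\forall(p,q)\in P\cap(I_1\times F_1)\ \ \forall i\in[k]\ \ \exists(p',q')\in P\cap(I_2\times F_2)\ \ \exists i'\in[k]:\ x_{p,q,i}=x_{p',q',i'}.
\]
This is a finite intersection of finite unions of sets defined by linear equations with integer coefficients, an empty union being $\emptyset$. The condition says that one union of slot sets is contained in another, so it depends only on these sets. Hence $G^\subseteq$ is a goal, and by \eqref{eq:slots} a listing of $w$ lies in $G^\subseteq_{P_w}$ if and only if $R_\mu(T_1)(w)\subseteq R_\mu(T_2)(w)$.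

\begin{example}
For the transducers of Example~\ref{ex:first} and $k=1$ we have $N=U=P_0\cup P_1$, where $P_0=\{(p,p),(q,q),(p',p'),(q',q')\}$ is the type of $\varepsilon$ and $P_1=\{(p,q),(p',q')\}$ is the type of the words $w_n$. Let $V_{P_0}$ be the point with all slots equal to $\mathrm{Id}$, let $V_{P_1}=\ell$, let $V_\emptyset=\mathbb R^0$, and let $V_P=\emptyset$ for all other $P$. For tuples of types from $P_0,P_1,\emptyset$ every $J_{p,q}$ has at most one element, so there is one selection and $C_\sigma=E_{\bar P}$; take $D_{\theta,\bar P,\sigma}=\prod_lV_{P_l}$ in all cases. Condition (C3) for $\theta=e$ and for $\theta=(c,r)$, $\bar P=(P_1)$, and condition (C4) for $P_1$, are the three checks of Example~\ref{ex:first}. Concatenation with $P_0$ on either side multiplies slots by $\mathrm{Id}$, the constant $\varepsilon$ gives $V_{P_0}$, and the remaining cases have $\theta(\bar P)=\emptyset$ or an empty product. This is a $G^\subseteq$-certificate.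
\end{example}

\begin{proposition}\label{prop:inclusion}
There is an algorithm which, given $k\ge1$, an arbitrary VPT $T_1$ and a $k$-valued VPT $T_2$, decides whether $R_\mu(T_1)\subseteq R_\mu(T_2)$.
\end{proposition}

\begin{proof}
Rename states and stack symbols so that Sections~\ref{sec:summaries}--\ref{sec:certificates} apply. We claim that inclusion holds if and only if a $G^\subseteq$-certificate exists.

Suppose that $R_\mu(T_1)\subseteq R_\mu(T_2)$. Then $T_1$ is $k$-valued, because $T_2$ is. Lemma~\ref{lem:useful}, applied to both transducers, gives condition (i) of Proposition~\ref{prop:certificate}, and (ii) holds by the choice of $G^\subseteq$. So a certificate exists. Conversely, if a certificate exists, then every $w\in W$ has a listing by (i), which lies in $G^\subseteq_{P_w}$ by (ii). So $R_\mu(T_1)(w)\subseteq R_\mu(T_2)(w)$ for $w\in W$, and $R_\mu(T_1)(u)=\emptyset$ for $u\notin W$ by Lemma~\ref{lem:nested}(a).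

Hence inclusion is semi-decidable. For non-inclusion, enumerate the words $u\in\Sigma^*$, compute $R_\mu(T_1)(u)$ and $R_\mu(T_2)(u)$, and stop when the first is not contained in the second. Run both procedures in parallel.
\end{proof}

The hypothesis on $T_2$ enters only through condition (i), that is, in the existence of a certificate. For arbitrary $T_1,T_2$ and $k\ge1$ every answer of the algorithm is correct, but it may run forever when inclusion holds.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A $0$-valued transducer is $1$-valued, so we may assume $k\ge1$. Apply Proposition~\ref{prop:inclusion} with the injective morphism of Lemma~\ref{lem:encoding}, and for equality apply it also with $T_1$ and $T_2$ exchanged.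
\end{proof}

\subsection*{Valuedness}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(1) Let $T=(Q,I,F,\Gamma,\delta)$. Take $T_2=T$, and let $T_1$ have no states and no transitions. By (L5) and Lemma~\ref{lem:nested}(a), $T$ is $0$-valued if and only if $(I\times F)\cap N=\emptyset$, which is decidable. Let $k\ge1$. For a type $P$ let $G^{(k)}_P$ be the set of $x\in E_P$ such that among any $k+1$ different slot positions in $(P\cap(I\times F))\times[k]$ there are two at which $x$ has equal values. This is a finite intersection, over the $(k+1)$-element sets of positions, of finite unions of sets defined by integer linear equations. The condition holds if and only if these slots take at most $k$ distinct values in total, so it depends only on the slot sets. Hence $G^{(k)}$ is a goal, and by \eqref{eq:slots} a listing of $w$ lies in $G^{(k)}_{P_w}$ if and only if $|R_\mu(T)(w)|\le k$.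

If $T$ is $k$-valued, then (i) of Proposition~\ref{prop:certificate} holds by Lemma~\ref{lem:useful} and (ii) holds by the last sentence, so a $G^{(k)}$-certificate exists. If a $G^{(k)}$-certificate exists, then every $w\in W$ has a listing in $G^{(k)}_{P_w}$, and words outside $W$ have no translation, so $T$ is $k$-valued. Thus $k$-valuedness is semi-decidable. Its negation is semi-decidable by searching for $u$ with $|R_\mu(T)(u)|>k$.

(2) Run the algorithm of part (1) on $T_2$ for $k=1,2,\dots$ until it answers yes, which happens because $T_2$ is finite-valued. With this $k$, Proposition~\ref{prop:inclusion} decides whether $R_\mu(T_1)\subseteq R_\mu(T_2)$. For equality, answer no if this inclusion fails. Otherwise $T_1$ is $k$-valued, and Proposition~\ref{prop:inclusion} with the roles exchanged decides the reverse inclusion.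

It remains to describe the two examples of output structures.

\emph{Free groups.} A finitely generated free group $H$ embeds in $SL_2(\mathbb Z)$. Let $\Delta$ consist of free generators of $H$ and their inverses, and let $\mu$ send each letter to its image under a fixed embedding. Then $\mu(v)=\mu(v')$ if and only if $v$ and $v'$ represent the same element of $H$.

\emph{Tuples of words.} For outputs in $\Delta_1^*\times\dots\times\Delta_m^*$, make the alphabets disjoint, put $\Delta=\Delta_1\uplus\dots\uplus\Delta_m$, and let a transition with output $(v_1,\dots,v_m)$ write $v_1\cdots v_m$. Let $\mu_l:\Delta_l^*\to GL_2(\mathbb Q)$ be the morphism of Lemma~\ref{lem:encoding}. For $a\in\Delta_l$ let $\mu(a)\in GL_{2m}(\mathbb Q)$ be block diagonal, with $\mu_l(a)$ in block $l$ and identity blocks elsewhere. Block $l$ of $\mu(v)$ is $\mu_l$ of the word obtained from $v$ by erasing the letters outside $\Delta_l$. So two runs have the same $\mu$-value if and only if they have the same tuple of outputs.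
\end{proof}

\begin{remark}
The algorithms come with no complexity bound. The known \textsc{Exptime}-hardness of the functional case gives a lower bound for equivalence.
\end{remark}

\section{Undecidability for an arbitrary right-hand transducer}\label{sec:limit}

An instance of \emph{Post's correspondence problem} is a pair of morphisms $\varphi,\psi:\Sigma^*\to\Delta^*$, and a solution is a nonempty word $u$ with $\varphi(u)=\psi(u)$. It is undecidable whether a given instance has a solution. An instance has no solution when $\varphi(u)\ne\psi(u)$ for all nonempty $u$. This becomes an inclusion if the right-hand transducer writes, on input $u$, every short enough word except $\psi(u)$.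

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
Let $\varphi,\psi$ be an instance. Declare all symbols of $\Sigma$ internal, and let $M\ge1$ bound the lengths $|\varphi(e)|$ and $|\psi(e)|$ for $e\in\Sigma$.

The transducer $T_1$ has an initial state $p$, a final state $q$, and transitions $(p,e,\varphi(e),q)$ and $(q,e,\varphi(e),q)$ for $e\in\Sigma$. It is deterministic, and $R(T_1)=\{(u,\varphi(u)):u\in\Sigma^+\}$.

The transducer $T_2$ has initial states $p_+,p_-$ and final states $q_+,q_-$. Call $z\in\Delta^*$ a \emph{$+$-block} for $e$ if $|\psi(e)|\le|z|\le M$, and a \emph{$-$-block} for $e$ if $|z|\le|\psi(e)|$. For each sign $\pm$, each $e\in\Sigma$ and each $\pm$-block $z$ for $e$, there are transitions $(p_\pm,e,z,p_\pm)$ and $(q_\pm,e,z,q_\pm)$, and also $(p_\pm,e,z,q_\pm)$ if $z\ne\psi(e)$. These are finitely many transitions. The translations of $u=e_1\cdots e_n$ are the words $z_1\cdots z_n$ such that, for one fixed sign, each $z_l$ is a block of that sign for $e_l$, and $z_l\ne\psi(e_l)$ for some $l$. We claim that for $n\ge1$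
\begin{equation}\label{eq:complement}
R(T_2)(u)=\{v\in\Delta^*:|v|\le Mn,\ v\ne\psi(u)\}.
\end{equation}

Let $v=z_1\cdots z_n$ be a translation. All blocks have length at most $M$, so $|v|\le Mn$. If $|z_l|=|\psi(e_l)|$ for all $l$, then $v$ and $\psi(u)=\psi(e_1)\cdots\psi(e_n)$ are cut at the same positions and differ in some block. Otherwise the differences $|z_l|-|\psi(e_l)|$ are all nonnegative or all nonpositive, and not all zero, so $|v|\ne|\psi(u)|$. In both cases $v\ne\psi(u)$.

Conversely, let $|v|\le Mn$ and $v\ne\psi(u)$. If $|v|\ge|\psi(u)|$, choose integers $\lambda_l\in[|\psi(e_l)|,M]$ with sum $|v|$; this is possible because the lower ends add up to $|\psi(u)|$, the upper ends add up to $Mn$, and the sum can be raised in steps of one. If $|v|<|\psi(u)|$, choose integers $\lambda_l\in[0,|\psi(e_l)|]$ with sum $|v|$, where now the lower ends add up to $0$ and the upper ends to $|\psi(u)|$. Cut $v$ into blocks $z_l$ of lengths $\lambda_l$. They are all $+$-blocks in the first case and all $-$-blocks in the second, and some $z_l$ differs from $\psi(e_l)$ since $v\ne\psi(u)$. This proves \eqref{eq:complement}.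

Since $|\varphi(u)|\le M|u|$, equation \eqref{eq:complement} shows that $R(T_1)\subseteq R(T_2)$ if and only if $\varphi(u)\ne\psi(u)$ for all $u\in\Sigma^+$, that is, if and only if the instance has no solution. This is undecidable.
\end{proof}

If $\Delta\ne\emptyset$, the set \eqref{eq:complement} has at least $Mn$ elements, because there is a word of each length $0,1,\dots,Mn$ and only one word is excluded. So $T_2$ is not finite-valued, and no fixed number of slots can hold its outputs.

\begin{remark}
The same source of undecidability shows that goals must be closed. Let $T_\varphi$ and $T_\psi$ be the deterministic transducers built from $\varphi$ and $\psi$ as $T_1$ above, and let $k=1$. Condition (i) of Proposition~\ref{prop:certificate} holds by Lemma~\ref{lem:useful}. The requirement that the two output slots be different is an inequation, and it holds for all words exactly when $R(T_\varphi)\cap R(T_\psi)=\emptyset$, that is, when the instance has no solution. This property is not semi-decidable: the existence of a solution is semi-decidable, so Post's correspondence problem would be decidable.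
\end{remark}

\begin{thebibliography}{9}

\bibitem{VPT}
\emph{Visibly Pushdown Transducers},
\texttt{https://pageperso.lis-lab.fr/\allowbreak pierre-alain.reynier/\allowbreak publis/\allowbreak jcss18.pdf}

\end{thebibliography}
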